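\title{The Sikorski Extension Theorem Implies the Axiom of Choice}

\begin{abstract}
We prove in ZF that the Sikorski Extension Theorem for Boolean algebras implies the Axiom of Choice, so that the two statements are equivalent. For a nonempty set $X$, let $\sigma$ be the involution of the regular open algebra of $2^X$ that flips all coordinates. A retraction onto the fixed subalgebra of $\sigma$ determines an element $U$ with $\sigma U=\neg U$, and such an element determines a nonempty finite subset of $X$; neither step involves a choice. A product of algebras makes the construction uniform over a family of sets, and the Prime Ideal Theorem then picks points from the finite sets. We also show that the Axiom of Choice is equivalent to the existence of retractions onto fixed subalgebras of involutions of complete Boolean algebras, and to the simultaneous solvability of $\sigma U=\neg U$.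
\end{abstract}

\section{Introduction}

We work in ZF, Zermelo--Fraenkel set theory without the Axiom of Choice, and ``$\Phi$ implies $\Psi$'' means that $\Psi$ is provable in $\mathrm{ZF}+\Phi$. Homomorphisms of Boolean algebras preserve $0,1,\wedge,\vee,\neg$. A Boolean algebra is \emph{complete} if each of its subsets has a least upper bound, and $2=\{0,1\}$ denotes the two-element algebra. We compare three statements.
\begin{itemize}
\item[AC:] Every family of nonempty sets has a choice function.
\item[PI:] (Boolean Prime Ideal Theorem) Every Boolean algebra with $0\neq1$ has a prime ideal.
\item[SET:] (Sikorski Extension Theorem) If $B$ is a subalgebra of a Boolean algebra $A$, $C$ is a complete Boolean algebra and $h\colon B\to C$ is a homomorphism, then $h$ extends to a homomorphism $\tilde h\colon A\to C$.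
\end{itemize}
The prime ideals of $A$ are exactly the kernels of the homomorphisms $A\to 2$. Applying PI to a quotient $A/J$ therefore gives the form in which we use it: \emph{for every proper ideal $J$ of a Boolean algebra $A$ there is a homomorphism $A\to2$ that vanishes on $J$.}

Two small cases show what SET measures. First, completeness of the target cannot be dropped. Let $A$ be the power set of $\omega$, let $B=C$ be the algebra of finite and cofinite subsets of $\omega$, and let $h$ be the identity. An extension $\tilde h$ would send the set $E$ of even numbers to a set that contains $\tilde h(\{2k\})=\{2k\}$ and is disjoint from $\tilde h(\{2k+1\})=\{2k+1\}$ for every $k$. That set is $E$ itself, which is not in $C$.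

Second, SET for the single target $C=2$ is equivalent to PI. If $0\ne1$ in $A$, extend the identity map of the subalgebra $\{0,1\}$ to a homomorphism $A\to2$; its kernel is a prime ideal. Conversely, given $h\colon B\to2$, the set $J$ of all $a\in A$ that lie below some $b\in B$ with $h(b)=0$ is a proper ideal. A homomorphism $A\to2$ vanishing on $J$ agrees with $h$ where $h(b)=0$, and also where $h(b)=1$, since then $\neg b\in J$.

So SET is the generalization of PI from the target $2$ to all complete targets, and one asks how much strength the larger targets add. The following facts are known; in (ii) and (iii) ZF is assumed consistent.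
\begin{itemize}
\item[(i)] AC implies SET, and SET implies PI.
\item[(ii)] AC is not provable in $\mathrm{ZF}+\mathrm{PI}$.
\item[(iii)] (Bell) SET is not provable in $\mathrm{ZF}+\mathrm{PI}$.
\end{itemize}
Thus SET lies between PI and AC and is strictly stronger than PI. The remaining question, posed in \cite{source} and open when that work was written, is whether SET implies AC.

One could well guess that it does not. A homomorphism respects only finite operations. If $\varphi\colon A\to 2$ and $a_1\vee\dots\vee a_m=1$ with the $a_j$ pairwise disjoint, then $\varphi$ singles out the one $j$ with $\varphi(a_j)=1$; but a homomorphism from the power set of an infinite set to $2$ may vanish on all singletons (apply PI to the ideal of finite sets), and then it singles out nothing. Homomorphisms choose well from finite sets, and it is not evident how they could choose from infinite ones. Nevertheless the answer is yes.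

\begin{theorem}\label{thm:main}
$\mathrm{ZF}+\mathrm{SET}$ proves AC. Hence SET and AC are equivalent over ZF.
\end{theorem}

The proof that SET implies AC does not use the Axiom of Foundation, so the implication holds also in ZF without Foundation and in ZFA, set theory with atoms. Together with (ii), the theorem gives (iii) again.

The new strength comes from the values of a homomorphism into a large complete algebra: a value is itself a complicated object, and a finite set can be read off from it. Given a nonempty set $X$, we let $\sigma$ flip all coordinates of the cube $2^X$ and apply SET to retract the regular open algebra of $2^X$ onto its $\sigma$-invariant part. The retraction determines a regular open set $U$ with $\sigma U=\neg U$ (Section~\ref{sec:odd}), and $U$ determines a nonempty finite subset of $X$ (Section~\ref{sec:finite}). One application of SET to a product of algebras does this for a whole family of sets at once, after which only finite sets remain and PI suffices (Section~\ref{sec:main}). Section~\ref{sec:forms} isolates the special cases of SET that already carry the full strength of AC.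

\section{Involutions and the flip of the cube}\label{sec:setup}

\subsection*{Boolean algebras with an involution}
We write $a+b=(a\wedge\neg b)\vee(b\wedge\neg a)$. This operation is commutative and associative, satisfies $a+0=a$, $a+a=0$ and $a+1=\neg a$, and is preserved by every homomorphism. If $C$ is a subalgebra of $A$, a \emph{retraction} of $A$ onto $C$ is a homomorphism $r\colon A\to C$ with $r(c)=c$ for all $c\in C$. When $C$ is complete, SET applied to $B=C$ and $h=\mathrm{id}_C$ provides one.

An \emph{involution} of $A$ is an automorphism $\sigma$ with $\sigma^2=\mathrm{id}$. Its fixed points form a subalgebra $\operatorname{Fix}(\sigma)=\{a\in A:\sigma a=a\}$. An automorphism is an order isomorphism, so it preserves all joins that exist. If $A$ is complete and $S\subseteq\operatorname{Fix}(\sigma)$, then $\sigma\bigvee S=\bigvee\sigma[S]=\bigvee S$. Hence $\operatorname{Fix}(\sigma)$ is closed under the joins of $A$, and it is a complete Boolean algebra.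

\begin{definition}
An element $U\in A$ is \emph{odd} (for $\sigma$) if $\sigma U=\neg U$.
\end{definition}

If $0\neq1$ in $A$, no odd element is fixed by $\sigma$; in particular $0$ and $1$ are not odd.

\subsection*{Regular open sets}
A subset $V$ of a topological space $Y$ is \emph{regular open} if $V=\operatorname{int}\operatorname{cl}V$. It is a theorem of ZF that the regular open sets, ordered by inclusion, form a complete Boolean algebra $\operatorname{RO}(Y)$, with
\[
V\wedge W=V\cap W,\qquad \neg V=\operatorname{int}(Y\setminus V),\qquad \bigvee_jV_j=\operatorname{int}\operatorname{cl}\bigcup_jV_j .
\]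
Clopen sets are regular open, and on them the finite operations are the set-theoretic ones; in particular $+$ is symmetric difference. A homeomorphism of $Y$ induces an automorphism of $\operatorname{RO}(Y)$.

\subsection*{Finite sets}
A set is \emph{finite} if it is in bijection with a natural number. By induction, ZF proves that a finite union of finite sets is finite and that a finite family of nonempty sets has a choice function.

\subsection*{The cube}
Let $X$ be a nonempty set and give $2^X=\{0,1\}^X$ the product topology. Its basic open sets are the clopen sets $[s]=\{g\in2^X:s\subseteq g\}$, where $s$ is a finite partial function from $X$ to $2$; we write $|s|$ for the size of $\operatorname{dom}s$. Each $[s]$ is nonempty, since $s$ can be extended by $0$. If $s$ and $t$ agree on $\operatorname{dom}s\cap\operatorname{dom}t$, then $[s]\cap[t]=[s\cup t]\neq\emptyset$; so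
\begin{equation}\label{eq:compat}
[s]\cap[t]=\emptyset\quad\text{implies}\quad s(x)\ne t(x)\text{ for some }x\in\operatorname{dom}s\cap\operatorname{dom}t .
\end{equation}
Compactness of $2^X$ is never used.

The \emph{flip} $g\mapsto1-g$ is a homeomorphism of $2^X$ of order two. We let $\sigma=\sigma_X$ be its action on subsets of $2^X$, so that $\sigma[s]=[1-s]$, where $1-s$ has the domain of $s$ and values $1-s(x)$. Put
\[
A_X=\operatorname{RO}(2^X),\qquad C_X=\operatorname{Fix}(\sigma_X)\subseteq A_X .
\]
Both algebras are complete; this is the reason for working with regular open sets, since SET needs the target $C_X$ to be complete. For $x\in X$ let $u_x=\{g:g(x)=1\}\in A_X$. The flip exchanges $u_x$ with its complement, and it preserves the property $g(x)\neq g(y)$. Thus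
\begin{equation}\label{eq:ux}
\sigma u_x=\neg u_x,\qquad u_x+u_y=\{g:g(x)\ne g(y)\}\in C_X\qquad(x,y\in X).
\end{equation}
Odd elements of $A_X$ therefore exist, but to name $u_x$ is to name a point of $X$. The task is to obtain an odd element without doing so.

\section{A retraction determines an odd set}\label{sec:odd}

\begin{example}\label{ex:finite}
Let $X$ be finite and nonempty. Then $2^X$ is discrete, $A_X$ is its power set, and $C_X$ consists of the unions of orbits $O=\{g,1-g\}$. Each orbit has two points. A set is odd exactly when it contains one point of each orbit.

Let $r\colon A_X\to C_X$ be a retraction. The sets $r(\{g\})$ and $r(\{1-g\})$ are disjoint unions of orbits whose union is $r(O)=O$, so one of them is $O$ and the other is empty. Thus $r$ selects a point $g^*$ of the orbit of each $g$, and $r(V)$ is the union of the orbits whose selected point lies in $V$. The points that were not selected form an odd set, and this set has an algebraic description: for any $x\in X$ we have $g\in r(u_x)$ if and only if $g^*(x)=1$, so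
\[
g\in u_x+r(u_x)\iff g(x)\ne g^*(x)\iff g\neq g^* .
\]
The last equivalence holds because $g$ and $1-g$ differ at \emph{every} coordinate, and this is why the answer does not depend on $x$.

For $X=\{a,b\}$ write $g$ as the word $g(a)g(b)$. The orbits are $\{00,11\}$ and $\{01,10\}$, and the four odd sets are
\[
\{10,11\}=u_a,\quad\{01,11\}=u_b,\quad\{00,01\}=\neg u_a,\quad\{00,10\}=\neg u_b .
\]
Each of them depends on one coordinate only, so a retraction chooses between $a$ and $b$. For $X=\{a,b,c\}$ this fails: the majority set $M=\{g: g\text{ takes the value }1\text{ at least twice}\}$ is odd and is invariant under the cyclic permutation of $X$, which fixes no point. A rule that is compatible with bijections of $X$ cannot extract a point from $M$. What we can hope to extract from an odd set is a nonempty finite set.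
\end{example}

For infinite $X$ a retraction need not be described by points, but the formula $u_x+r(u_x)$ still makes sense, and \eqref{eq:ux} replaces the pointwise argument.

\begin{lemma}\label{lem:odd}
Let $X\neq\emptyset$ and let $r\colon A_X\to C_X$ be a retraction. Then $U_r=u_x+r(u_x)$ does not depend on $x\in X$, and it is odd.
\end{lemma}

\begin{proof}
Let $x,y\in X$. Since $r$ preserves $+$ and fixes $u_x+u_y\in C_X$,
\[
r(u_x)+r(u_y)=r(u_x+u_y)=u_x+u_y .
\]
Adding $u_x+r(u_y)$ to both sides and using $a+a=0$ gives $u_x+r(u_x)=u_y+r(u_y)$. Since $r(u_x)\in C_X$ is fixed by $\sigma$,
\[
\sigma U_r=\sigma u_x+\sigma r(u_x)=(u_x+1)+r(u_x)=U_r+1=\neg U_r .\qedhere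
\]
\end{proof}

So $U_r$ is the unique element of $\{u_x+r(u_x):x\in X\}$, and it is defined from $X$ and $r$ alone.

\section{An odd set determines a finite set}\label{sec:finite}

Say that a coordinate $x$ \emph{matters} for $U\subseteq2^X$ if changing $g$ at $x$ alone can change whether $g\in U$. If $U\ne\emptyset,2^X$ is a Boolean combination of the $u_x$ with $x$ in a finite set $F$, then the coordinates that matter lie in $F$, and there is at least one: take $g\in U$ and $g'\notin U$ that agree outside $F$, and pass from $g$ to $g'$ one coordinate at a time. For such $U$ we would be done. The price of completeness is that an odd regular open set can depend on all coordinates.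

\begin{example}\label{ex:first}
Let $X=\omega$, split into the pairs $\{2k,2k+1\}$. Let $F$ be the set of $g$ with $g(2k)\neq g(2k+1)$ for all $k$, and let $U$ be the set of $g\notin F$ such that, for the least $k$ with $g(2k)=g(2k+1)$, the common value is $1$. Then $U$ and $\sigma U$ are open, and $U,\sigma U,F$ partition $2^\omega$. Every basic neighborhood $[t]$ of a point of $F$ meets both $U$ and $\sigma U$: reset a pair outside $\operatorname{dom}t$ to $11$ or to $00$. Hence $\operatorname{int}\operatorname{cl}U=\operatorname{int}(U\cup F)=U$ and $\neg U=\operatorname{int}(\sigma U\cup F)=\sigma U$, so $U$ is an odd element of $A_\omega$. Every coordinate matters. If $g$ disagrees on the pairs before the $k$th, takes the value $1$ at one point of the $k$th pair, and is $00$ on the next pair, then $g\in U$ exactly when $g$ is $1$ at the other point of the $k$th pair.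
\end{example}

In this example the coordinates are not equally important: the two values $g(0)=g(1)=1$ already force $g\in U$. This suggests looking at the smallest $s$ with $[s]\subseteq U$. Their domains form a family $\mathcal H$ of finite sets of equal size, defined from $U$ without choices. We cannot pick one member of $\mathcal H$, and the definition alone does not bound the number of members. Oddness, however, forces any two members to meet, and for such families the smallest sets that meet every member are few.

Let $\mathcal H$ be a family of subsets of $X$. A set $T\subseteq X$ is a \emph{hitting set} for $\mathcal H$ if $T\cap H\neq\emptyset$ for all $H\in\mathcal H$.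

\begin{lemma}\label{lem:hit}
Let $n\ge1$ and let $\mathcal H$ be a nonempty family of $n$-element subsets of $X$, any two of which intersect. Then the least size $\tau$ of a finite hitting set exists and satisfies $1\le\tau\le n$, and there are at most $n^\tau$ hitting sets of size $\tau$.
\end{lemma}

\begin{proof}
Every member of $\mathcal H$ is a hitting set of size $n$, so $\tau$ exists and $\tau\le n$. The empty set is not a hitting set because $\mathcal H\neq\emptyset$, so $\tau\geq1$. For $S\subseteq X$ let $\mathcal T(S)$ be the family of hitting sets of size $\tau$ that contain $S$. We show by downward induction on $k\le\tau$ that for every $S$ with $|S|=k$ the family $\mathcal T(S)$ is finite with at most $n^{\tau-k}$ members; the case $S=\emptyset$ is the lemma.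

For $k=\tau$ we have $\mathcal T(S)\subseteq\{S\}$. Let $k<\tau$ and $|S|=k$. By the minimality of $\tau$, the set $S$ is not a hitting set, so there is $H\in\mathcal H$ with $H\cap S=\emptyset$. Every $T\in\mathcal T(S)$ contains a point of $H$, so
\[
\mathcal T(S)\subseteq\bigcup_{h\in H}\mathcal T(S\cup\{h\}).
\]
Each $S\cup\{h\}$ has $k+1$ elements because $h\notin S$. The right side is a union of $n$ families with at most $n^{\tau-k-1}$ members each. The step names one set $H$ for the given $S$, and its conclusion does not mention $H$, so no choice principle is involved.
\end{proof}

The intersection hypothesis serves only to produce a finite hitting set; the family of all singletons of an infinite set has none.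

\begin{definition}\label{def:K}
Let $X\neq\emptyset$ and let $U\subseteq 2^X$ be a nonempty open set with $U\cap\sigma U=\emptyset$. Let $n$ be the least size of an $s$ with $[s]\subseteq U$, and put
\[
\mathcal H=\{\operatorname{dom}s:|s|=n,\ [s]\subseteq U\}.
\]
Let $K(X,U)$ be the union of all finite hitting sets for $\mathcal H$ of least size.
\end{definition}

The number $n$ exists because a nonempty open set contains a basic open set. Every odd $U\in A_X$ satisfies the hypotheses: it is open, it is nonempty because $0$ is not odd, and $\sigma U=\neg U=\operatorname{int}(2^X\setminus U)$ is disjoint from $U$.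

\begin{lemma}\label{lem:K}
In the situation of Definition~\ref{def:K}, $K(X,U)$ is a nonempty finite subset of $X$. In particular, $(X,U)\mapsto K(X,U)$ is an explicitly defined function that assigns a nonempty finite subset of $X$ to each nonempty set $X$ and odd $U\in A_X$.
\end{lemma}

\begin{proof}
If $U=2^X$ then $U\cap\sigma U=2^X\neq\emptyset$. So $U\neq2^X=[\emptyset]$, and $n\geq1$. The family $\mathcal H$ is nonempty by the definition of $n$. Let $[s],[t]\subseteq U$ with $|s|=|t|=n$. Then $[1-t]=\sigma[t]\subseteq\sigma U$ is disjoint from $[s]\subseteq U$. By \eqref{eq:compat}, $s$ and $1-t$ differ at a common point of their domains; in particular $\operatorname{dom}s\cap\operatorname{dom}t\neq\emptyset$. By Lemma~\ref{lem:hit} the hitting sets of least size $\tau\ge1$ form a nonempty family with at most $n^\tau$ members. Its union is nonempty and has at most $\tau n^\tau$ elements.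
\end{proof}

\begin{example}\label{ex:K}
To test whether $[s]\subseteq U$ can hold, extend $s$ by $0$.
\begin{itemize}
\item[(a)] For the majority set $M$ of Example~\ref{ex:finite}, $s$ must take the value $1$ twice. So $n=2$ and $\mathcal H$ consists of the three pairs. A point misses the complementary pair, so $\tau=2$ and $K=\{a,b,c\}$.
\item[(b)] For the set $U$ of Example~\ref{ex:first}, let $|s|\le2$. The extension of $s$ by $0$ can lie in $U$ only if $s$ is $11$ on some pair $\{2k,2k+1\}$, and for $k\geq1$ it is $00$ on the first pair and lies in $\sigma U$. So $n=2$, $\mathcal H=\{\{0,1\}\}$, $\tau=1$ and $K=\{0,1\}$.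
\item[(c)] Let $X=\{a\}\cup Y$ with $Y$ infinite and $a\notin Y$, and let $U$ be the open set of all $g$ with $g(a)=1$ and $g(y)=1$ for some $y\in Y$. It is disjoint from $\sigma U\subseteq\neg u_a$. Here $n=2$ and $\mathcal H=\{\{a,y\}:y\in Y\}$, whose union is the infinite set $X$; but $\tau=1$ and $K=\{a\}$.
\end{itemize}
\end{example}

\begin{remark}\label{rem:regular}
Lemma~\ref{lem:K} uses the flip but not regularity, and in that generality hitting sets are needed, by (c). The set in (c) is not regular open, since it is a dense proper subset of $u_a$. For regular open sets there is a second route, which uses regularity in place of the flip: if $U\in A_X$ and $U\ne\emptyset,2^X$, then the set $\mathcal M$ of all $s$ of least size $n\ge1$ with $[s]\subseteq U$ is finite, so that $\bigcup\mathcal H$ could serve in place of $K(X,U)$. Suppose $\mathcal M$ is infinite. The empty function is contained in infinitely many members of $\mathcal M$, and any $p$ with this property has $|p|<n$; take such a $p$ of largest size. Let $t\supseteq p$ be a finite partial function. For each $x\in\operatorname{dom}t\setminus\operatorname{dom}p$ and $\varepsilon\in2$, only finitely many members of $\mathcal M$ contain $p\cup\{(x,\varepsilon)\}$.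 Hence some $s\in\mathcal M$ with $s\supseteq p$ has $\operatorname{dom}s\cap\operatorname{dom}t=\operatorname{dom}p$, and $\emptyset\ne[s\cup t]\subseteq U\cap[t]$. Thus $[p]\subseteq\operatorname{cl}U$, so $[p]\subseteq\operatorname{int}\operatorname{cl}U=U$, contradicting $|p|<n$.
\end{remark}

\section{Families of sets}\label{sec:main}

Let $(X_i)_{i\in I}$ be a family of nonempty sets. SET gives, for each $i$, a retraction of $A_{X_i}$ onto $C_{X_i}$; but to pick one retraction for each $i$ is again an instance of choice. We therefore apply SET once, to a product.

Put $A_i=A_{X_i}$, $C_i=C_{X_i}$ and
\begin{equation}\label{eq:product}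
A=\prod_{i\in I}A_i,\qquad C=\prod_{i\in I}C_i,\qquad \sigma\bigl((a_i)_{i\in I}\bigr)=(\sigma_{X_i}a_i)_{i\in I}.
\end{equation}
With coordinatewise operations $A$ is a Boolean algebra; its elements $0$ and $1$ are the families $(0)_{i\in I}$ and $(1)_{i\in I}$, so no choice is needed to see that the product is nonempty. It is complete, because joins are unique and the family of coordinatewise joins of $S\subseteq A$ is the join of $S$. The map $\sigma$ is an involution of $A$ with $\operatorname{Fix}(\sigma)=C$, so $C$ is a complete subalgebra. For $a\in A_i$ let $a^{(i)}\in A$ have value $a$ at $i$ and $0$ elsewhere. A retraction of $A$ onto $C$ fixes the elements $1^{(i)}$, and this keeps the coordinates apart.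

\begin{proposition}\label{prop:product}
If there is a retraction $R\colon A\to C$, then there is a family $(U_i)_{i\in I}$ with each $U_i\in A_i$ odd.
\end{proposition}

\begin{proof}
For $i\in I$ define $r_i\colon A_i\to C_i$ by $r_i(a)=R(a^{(i)})_i$. The map $a\mapsto a^{(i)}$ preserves $\wedge$, $\vee$ and $0$, as do $R$ and the projection to the $i$th coordinate; hence so does $r_i$. The map $a\mapsto a^{(i)}$ does not preserve $1$ when $I$ has more than one element, but $r_i$ does: if $c\in C_i$ then $c^{(i)}\in C$, so $r_i(c)=(c^{(i)})_i=c$, and in particular $r_i(1)=1$. Applying $r_i$ to $a\wedge\neg a=0$ and $a\vee\neg a=1$ shows that $r_i(\neg a)$ is the complement of $r_i(a)$. So $r_i$ is a retraction of $A_i$ onto $C_i$. The function $i\mapsto r_i$ is defined from $R$, and $U_i=U_{r_i}$ is defined from $X_i$ and $r_i$ and is odd, by Lemma~\ref{lem:odd}.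
\end{proof}

The last ingredient is standard: PI chooses from finite sets. The algebra to which PI is applied must make ``exactly one point of $K_i$ is chosen'' an element, and this is possible because $K_i$ is finite.

\begin{lemma}\label{lem:fin}
PI implies that every family $(K_i)_{i\in I}$ of nonempty finite sets has a choice function.
\end{lemma}

\begin{proof}
Replacing $K_i$ by $\{i\}\times K_i$, we may assume that the $K_i$ are pairwise disjoint. Let $Z=\bigcup_iK_i$, let $D$ be the algebra of clopen subsets of $2^Z$, and let $u_x=\{g:g(x)=1\}\in D$ for $x\in Z$. Let $W_i$ be the set of $g\in2^Z$ with $g(x)=1$ for exactly one $x\in K_i$. It is a Boolean combination of the finitely many $u_x$ with $x\in K_i$, so $W_i\in D$. For finite $F\subseteq I$ the set $W_F=\bigcap_{i\in F}W_i$ is nonempty (with $W_\emptyset=2^Z$): choose a point from each $K_i$, $i\in F$, and let $g$ be $1$ at these points and $0$ elsewhere; by disjointness $g$ has exactly one $1$ in each such $K_i$.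

Let $J$ be the set of $V\in D$ that are disjoint from some $W_F$. It is closed downward, and if $V\cap W_F=\emptyset=V'\cap W_{F'}$ then $(V\cup V')\cap W_{F\cup F'}=\emptyset$. So $J$ is an ideal, and it is proper because every $W_F$ is nonempty. By PI there is a homomorphism $\varphi\colon D\to2$ vanishing on $J$. Since $\neg W_i\in J$, we have $\varphi(W_i)=1$ for all $i$. From $W_i\subseteq\bigcup_{x\in K_i}u_x$, a finite union, we get $\varphi(u_x)=1$ for at least one $x\in K_i$. From $W_i\cap u_x\cap u_y=\emptyset$ for distinct $x,y\in K_i$ we get this for at most one $x\in K_i$. Sending $i$ to this $x$ defines a choice function.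
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Assume SET and let $(X_i)_{i\in I}$ be a family of nonempty sets; for $I=\emptyset$ there is nothing to prove. Form $A$ and $C$ as in \eqref{eq:product}. Since $C$ is complete, SET with $B=C$ and $h=\mathrm{id}_C$ gives a retraction $R\colon A\to C$. Proposition~\ref{prop:product} gives a family $(U_i)_{i\in I}$ of odd elements, and Lemma~\ref{lem:K} turns it into the family of nonempty finite sets $K_i=K(X_i,U_i)\subseteq X_i$. As shown in the introduction, SET implies PI, so $(K_i)_{i\in I}$ has a choice function by Lemma~\ref{lem:fin}. It is a choice function for $(X_i)_{i\in I}$. The converse implication is fact (i).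
\end{proof}

\section{Special cases of SET that are equivalent to AC}\label{sec:forms}

The proof used SET only to obtain retractions: onto $C$, and onto $\{0,1\}$ in order to get PI. Even the second use can be avoided in ZF. The \emph{Axiom of Multiple Choice} states that for every family $(X_i)_{i\in I}$ of nonempty sets there is a family $(K_i)_{i\in I}$ of nonempty finite sets $K_i\subseteq X_i$. In ZF, with Foundation, it implies AC \cite[Theorem~9.1]{Jech}. With this fact, the full strength of AC is seen to lie in retracting a complete algebra onto the fixed subalgebra of an involution, and already in solving $\sigma U=\neg U$ for the flips.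

\begin{theorem}\label{thm:forms}
Over ZF the following are equivalent.
\begin{itemize}
\item[(1)] AC.
\item[(2)] SET.
\item[(3)] Whenever a complete Boolean algebra $C$ is a subalgebra of a Boolean algebra $A$, there is a retraction of $A$ onto $C$.
\item[(4)] For every complete Boolean algebra $A$ and every involution $\sigma$ of $A$, there is a retraction of $A$ onto $\operatorname{Fix}(\sigma)$.
\item[(5)] For every complete Boolean algebra $A$ and every involution $\sigma$ of $A$ with $\bigvee\{a\in A:a\wedge\sigma a=0\}=1$, there is $U\in A$ with $\sigma U=\neg U$.
\item[(6)] For every family $(X_i)_{i\in I}$ of nonempty sets there is $(U_i)_{i\in I}\in\prod_{i}\operatorname{RO}(2^{X_i})$ with each $U_i$ odd for the flip $\sigma_{X_i}$.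
\end{itemize}
\end{theorem}

The hypothesis in (5) is necessary for its conclusion: if $U$ is odd, then $U$ and $\neg U$ both satisfy $a\wedge\sigma a=0$, and their join is $1$. It fails, for instance, when $\sigma$ is the identity and $0\neq1$. So (5) says that the evident necessary condition for an odd element is sufficient.

\begin{proof}
We prove $(1)\Rightarrow(2)\Rightarrow(3)\Rightarrow(4)\Rightarrow(6)\Rightarrow(1)$ and $(1)\Rightarrow(5)\Rightarrow(6)$.

$(1)\Rightarrow(2)$ is fact (i). For $(2)\Rightarrow(3)$, extend $\mathrm{id}_C$. For $(3)\Rightarrow(4)$, recall that $\operatorname{Fix}(\sigma)$ is complete. For $(4)\Rightarrow(6)$, apply (4) to the complete algebra $A$ and the involution $\sigma$ of \eqref{eq:product}, whose fixed subalgebra is $C$, and then apply Proposition~\ref{prop:product}.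

$(6)\Rightarrow(1)$. Given nonempty sets $X_i$, take $(U_i)_{i\in I}$ as in (6). By Lemma~\ref{lem:K} the sets $K(X_i,U_i)\subseteq X_i$ form a family of nonempty finite sets. So (6) implies the Axiom of Multiple Choice, and hence AC.

$(1)\Rightarrow(5)$. An odd element satisfies $U\wedge\sigma U=0$ and $U\vee\sigma U=1$. We take $U$ maximal subject to the first condition and use the hypothesis to obtain the second. Recall that $a\wedge\bigvee S=\bigvee\{a\wedge s:s\in S\}$ in every complete Boolean algebra. Let $\mathcal S=\{a\in A:a\wedge\sigma a=0\}$, which contains $0$. Let $\mathcal L\subseteq\mathcal S$ be a nonempty chain and $W=\bigvee\mathcal L$. Since $\sigma$ preserves joins, two uses of the distributive law give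
\[
W\wedge\sigma W=\bigvee_{a,b\in\mathcal L}(a\wedge\sigma b).
\]
If $m$ is the larger of $a,b\in\mathcal L$, then $a\wedge\sigma b\le m\wedge\sigma m=0$. So $W\in\mathcal S$, and Zorn's Lemma gives a maximal $U\in\mathcal S$.

Put $w=\neg(U\vee\sigma U)$. Then $\sigma w=\neg(\sigma U\vee\sigma^2U)=w$ and $w\wedge U=w\wedge\sigma U=0$. Suppose $w\neq0$. By the hypothesis, $w=w\wedge\bigvee\mathcal S=\bigvee_{a\in\mathcal S}(a\wedge w)$, so $a\wedge w\neq0$ for some $a\in\mathcal S$. Let $U'=U\vee(a\wedge w)$. Then $U'>U$, because $a\wedge w$ is nonzero and disjoint from $U$. Moreover $\sigma U'=\sigma U\vee(\sigma a\wedge w)$, so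
\[
U'\wedge\sigma U'=(U\wedge\sigma U)\vee(U\wedge\sigma a\wedge w)\vee(a\wedge w\wedge\sigma U)\vee(a\wedge\sigma a\wedge w).
\]
The first and last terms vanish because $U,a\in\mathcal S$, and the middle two because $w$ is disjoint from $U$ and from $\sigma U$. So $U'\in\mathcal S$, contradicting maximality. Hence $w=0$, that is, $U\vee\sigma U=1$; with $U\wedge\sigma U=0$ this gives $\sigma U=\neg U$.

$(5)\Rightarrow(6)$. Take $A$ and $\sigma$ as in \eqref{eq:product}. For $i\in I$ and $x\in X_i$, the elements $u_x^{(i)}$ and $(\neg u_x)^{(i)}$ are disjoint and are exchanged by $\sigma$, so both satisfy $a\wedge\sigma a=0$; their join is $1^{(i)}$. Since every $X_i$ is nonempty, the join of all these elements, over all $i$ and all $x\in X_i$, is $\bigvee_i1^{(i)}=1$. No point of $X_i$ is chosen here, because all are used. So (5) gives $U=(U_i)_{i\in I}\in A$ with $\sigma U=\neg U$, which says that $\sigma_{X_i}U_i=\neg U_i$ for each $i$.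
\end{proof}

The result quoted from \cite{Jech} enters only in $(6)\Rightarrow(1)$; Theorem~\ref{thm:main} does not depend on it.

\begin{thebibliography}{9}

\bibitem{Jech}
T.~Jech, \emph{The Axiom of Choice}, North-Holland, 1973.

\bibitem{source}
\emph{On A General Bosonic Field Theory},
\texttt{http://www.dm.uba.ar/publicaciones/uma/33-1y2.pdf}.

\end{thebibliography}
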